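\title{Curvature bounds for all Laplace eigenvalues of the two-sphere, and Simon's conjecture on minimal immersions}

\begin{abstract}
Let $g$ be a Riemannian metric on $S^2$ whose Gaussian curvature satisfies $\kappa_1\le K\le\kappa_2$. We prove that each eigenvalue of the Laplacian of $g$ lies between the eigenvalues with the same index of the round spheres of curvature $\kappa_1$ and $\kappa_2$, that is, $\ell(\ell+1)\kappa_1\le\lambda_j\le\ell(\ell+1)\kappa_2$ for $\ell^2\le j\le(\ell+1)^2-1$, and that for $j\ge1$ equality forces $K$ to be constant. The proof is a min--max argument along the powers of the canonical bundle. As a consequence we obtain U.~Simon's conjecture for every $s\ge1$: a minimal immersion of $S^2$ into a unit sphere whose curvature lies between $\frac{2}{(s+1)(s+2)}$ and $\frac{2}{s(s+1)}$ has constant curvature and is one of the two standard immersions. Explicit deformations of the standard immersions show that the curvature interval cannot be enlarged.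
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, metrics and maps are $C^\infty$. We write $g$ for a Riemannian metric on $S^2$, $K$ for its Gaussian curvature, $\Delta$ for its Laplace--Beltrami operator, and $0=\lambda_0<\lambda_1\le\lambda_2\le\cdots$ for the eigenvalues of $-\Delta$, repeated according to multiplicity. The unit sphere in $\mathbb{R}^{N+1}$ is $S^N(1)$, and $S^2(\kappa)$ is the round two-sphere of curvature $\kappa>0$.

\subsection*{Minimal two-spheres and their curvature}
Let $f\colon(S^2,g)\to S^N(1)$ be an isometric immersion with second fundamental form $\mathrm{II}$, let $X_1,X_2$ be a local orthonormal frame, and put $h_{ab}=\mathrm{II}(X_a,X_b)$. The immersion is \emph{minimal} if $h_{11}+h_{22}=0$, and \emph{full} if its image spans $\mathbb{R}^{N+1}$. Two identities govern the situation. The Gauss equation $K=1+h_{11}\cdot h_{22}-|h_{12}|^2$ becomes, for minimal $f$,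
\begin{equation}\label{eq:gauss}
K=1-|h_{11}|^2-|h_{12}|^2\le 1 ,
\end{equation}
so $1-K$ measures how far the surface is from being totally geodesic. Next, regard $f$ as an $\mathbb{R}^{N+1}$-valued function. Then $\Delta f=(h_{11}+h_{22})-2f$, and the first term is orthogonal to $f$. Hence $f$ is minimal if and only if $\Delta f$ is at each point a multiple of $f$, and in that case
\begin{equation}\label{eq:takahashi}
\Delta f=-2f .
\end{equation}
This is Takahashi's theorem \cite{Takahashi}. Since $f$ is not constant, $2$ is an eigenvalue of $-\Delta$.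

Suppose first that $K\equiv\kappa$ is constant. The eigenvalues of $S^2(\kappa)$ are the numbers $\ell(\ell+1)\kappa$, $\ell\ge0$, with multiplicity $2\ell+1$, so \eqref{eq:takahashi} forces $\kappa$ to be one of the numbers
\[
K_s=\frac{2}{s(s+1)},\qquad s=1,2,3,\dots,
\]
that is, $1,\ \frac13,\ \frac16,\ \frac1{10},\dots$. Each value occurs, and in one way only.

\begin{theorem}[Calabi \cite{Calabi}, do Carmo--Wallach \cite{doCarmoWallach}]\label{thm:rigidity}
For each $s\ge1$ there is a full isometric minimal immersion $\Psi_s\colon S^2(K_s)\to S^{2s}(1)$. Every full isometric minimal immersion $S^2(\kappa)\to S^n(1)$ has $n=2s$ and $\kappa=K_s$ for some $s\ge1$, and is congruent to $\Psi_s$.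
\end{theorem}

For $f\colon (S^2,g)\to S^N(1)$ we write $f=\Psi_s$ if this holds modulo congruences, with $S^{2s}(1)$ regarded as a totally geodesic great sphere in $S^N(1)$.

No constant strictly between $K_{s+1}$ and $K_s$ is the curvature of a minimal two-sphere. It is natural to ask whether a nonconstant curvature function can take all its values between two consecutive numbers $K_{s+1}$ and $K_s$. U.~Simon conjectured that it cannot, in the precise form of the following statement; we take the problem from \cite{TwoSphere}. The cases $s=1$ and $s=2$ are known, the latter by Koz\l owski and Simon. We prove the conjecture for all $s$.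

\begin{theorem}[Simon's conjecture]\label{thm:simon}
Let $s\ge1$ be an integer and suppose that $K_{s+1}\le K\le K_s$ on $(S^2,g)$. If $f\colon(S^2,g)\to S^N(1)$ is an isometric minimal immersion, then either $K\equiv K_s$ and $f=\Psi_s$, or $K\equiv K_{s+1}$ and $f=\Psi_{s+1}$.
\end{theorem}

\subsection*{A comparison theorem for the spectrum}
Group the indices $j\ge0$ into \emph{blocks}: the $\ell$-th block consists of the $2\ell+1$ integers $j$ with $\ell^2\le j\le(\ell+1)^2-1$. On $S^2(\kappa)$ we have $\lambda_j=\ell(\ell+1)\kappa$ for $j$ in the $\ell$-th block. If $K_{s+1}<\kappa<K_s$, then $s(s+1)\kappa<2<(s+1)(s+2)\kappa$: the number $2$ falls into the gap between the blocks $s$ and $s+1$. One would guess that this persists for variable curvature, because the eigenvalues of the $\ell$-th block should not leave the interval from $\ell(\ell+1)\min K$ to $\ell(\ell+1)\max K$. This guess is correct, for every metric on $S^2$.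

\begin{theorem}\label{thm:comparison}
Let $g$ be a metric on $S^2$ with $\kappa_1\le K\le\kappa_2$, where $\kappa_1,\kappa_2$ are real constants. Then for all $\ell\ge0$ and $\ell^2\le j\le(\ell+1)^2-1$,
\begin{equation}\label{eq:comparison}
\ell(\ell+1)\,\kappa_1\ \le\ \lambda_j\ \le\ \ell(\ell+1)\,\kappa_2 .
\end{equation}
If $j\ge1$ and the left inequality is an equality, then $K\equiv\kappa_1$. If $j\ge1$ and the right inequality is an equality, then $K\equiv\kappa_2$.
\end{theorem}

\begin{corollary}\label{cor:gap}
If the curvature of $(S^2,g)$ is not constant, then for every integer $\ell\ge1$ the operator $-\Delta$ has no eigenvalue $\lambda$ with $\ell(\ell+1)\max K\le\lambda\le(\ell+1)(\ell+2)\min K$.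
\end{corollary}

The next theorem contains the form of Theorem~\ref{thm:comparison} from which Simon's conjecture follows, and shows that the curvature interval in the conjecture is the largest possible.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $2$ is an eigenvalue of $-\Delta$ on $(S^2,g)$ and $K$ is not constant, then $\min K<K_\ell<\max K$ for some integer $\ell\ge1$. If moreover $(S^2,g)$ admits an isometric minimal immersion into some $S^N(1)$, then $\ell\ge2$.
\item[(b)] For every $\ell\ge2$ and $\varepsilon>0$ there is an isometric minimal immersion of some $(S^2,g)$ into $S^{2\ell}(1)$ with $K$ nonconstant and $|K-K_\ell|<\varepsilon$. Hence in Theorem~\ref{thm:simon} the lower bound $K_{s+1}$ cannot be decreased for any $s\ge1$, and the upper bound $K_s$ cannot be increased for any $s\ge2$.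
\end{enumerate}
\end{theorem}

For $s=1$ the upper bound $K\le1$ holds automatically, by \eqref{eq:gauss}.

\subsection*{The method}
The difficulty in Theorem~\ref{thm:comparison} is that the curvature does not appear in the Rayleigh quotient $\int|\nabla u|^2/\int u^2$, so the min--max principle cannot be applied to $-\Delta$ directly. We therefore differentiate. The map $u\mapsto u_z\,dz$ carries the positive spectrum of $-\Delta$ onto the spectrum of an operator on $(1,0)$-forms which has the shape $A_1+2K$ with $A_1\ge0$. Now the curvature is a potential and can be replaced by its bounds. What remains is the spectrum of $A_1$, and $A_1$ has the same structure as $-\Delta$: differentiating once more carries its positive spectrum onto that of $A_2+4K$ on tensors $a\,dz^2$, and so on. The operator $A_k$ has a kernel of dimension $2k+1$, the multiplicity of the $k$-th eigenvalue of the round sphere, whatever the metric. An eigenvalue in the $\ell$-th block therefore reaches the kernel after exactly $\ell$ steps, and the potentials collected on the way add up to $2+4+\dots+2\ell=\ell(\ell+1)$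 times a curvature bound.

Section~\ref{sec:ladder} sets up the operators, Section~\ref{sec:first} treats the first eigenvalues by hand, and Section~\ref{sec:comparison} proves Theorem~\ref{thm:comparison}. Section~\ref{sec:simon} derives Corollary~\ref{cor:gap}, Theorem~\ref{thm:sharp}(a) and Theorem~\ref{thm:simon}. Section~\ref{sec:deform}, which is independent of the spectral argument, constructs the immersions of Theorem~\ref{thm:sharp}(b).

\section{The ladder of $k$-differentials}\label{sec:ladder}

\subsection*{The conformal structure}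
Fix an orientation of $S^2$. The oriented isothermal coordinates $z=x+iy$, in which $g=\rho\,|dz|^2$ with $\rho>0$, make $S^2$ a Riemann surface, and by the uniformization theorem it is biholomorphic to $\mathbb{CP}^1=\mathbb{C}\cup\{\infty\}$. With $\partial_z=\frac12(\partial_x-i\partial_y)$, $\partial_{\bar z}=\frac12(\partial_x+i\partial_y)$ and the flat Laplacian $\Delta_0=4\partial_z\partial_{\bar z}$, we have
\begin{equation}\label{eq:isothermal}
dA=\rho\,dx\,dy,\qquad \Delta=4\rho^{-1}\partial_z\partial_{\bar z},\qquad K=-2\rho^{-1}(\log\rho)_{z\bar z}.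
\end{equation}

For $k\ge0$ let $\Gamma_k$ be the space of smooth \emph{$k$-differentials}, the sections of the $k$-th power of the canonical bundle. Such a section is written $\phi=a\,dz^k$ in each holomorphic coordinate $z$, with a smooth complex function $a$. In a second coordinate $w$, with $z'=dz/dw$, the coefficient and the conformal factor are
\begin{equation}\label{eq:transition}
\tilde a=a\,(z')^k,\qquad \tilde\rho=\rho\,|z'|^2 .
\end{equation}
Thus $\Gamma_0$ consists of the complex functions on $S^2$. By \eqref{eq:transition} the function $|\phi|^2=|a|^2\rho^{-k}$ and the $L^2$ product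
\[
\langle a\,dz^k,b\,dz^k\rangle=\int_{S^2}a\bar b\,\rho^{-k}\,dA
\]
do not depend on the coordinate.

\subsection*{The operators $D_k$ and $D_k^*$}
We need a derivative $\Gamma_k\to\Gamma_{k+1}$ that extends $u\mapsto u_z\,dz$. The expression $a_z\,dz^{k+1}$ is not invariant for $k\ge1$, because $\partial_w$ acts on the factor $(z')^k$. The function $\rho^{-k}a$, however, changes by the antiholomorphic factor $(\overline{z'})^{-k}$, which $\partial_w$ does not see. So we define
\[
D_k(a\,dz^k)=\rho^k\partial_z(\rho^{-k}a)\,dz^{k+1}=\bigl(a_z-k(\log\rho)_z\,a\bigr)\,dz^{k+1},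
\qquad
D_k^*(b\,dz^{k+1})=-\rho^{-1}b_{\bar z}\,dz^k .
\]
(The operator $D_k$ is the $(1,0)$-part of the Chern connection.) Both are well defined: since $\partial_w=z'\partial_z$ and $\partial_{\bar w}=\overline{z'}\partial_{\bar z}$,
\[
\tilde\rho^{\,k}\partial_w(\tilde\rho^{\,-k}\tilde a)=\rho^k|z'|^{2k}(\overline{z'})^{-k}z'\,\partial_z(\rho^{-k}a)=(z')^{k+1}\rho^k\partial_z(\rho^{-k}a),
\]
\[
\tilde\rho^{\,-1}\partial_{\bar w}\tilde b=\rho^{-1}|z'|^{-2}\,\overline{z'}\,(z')^{k+1}b_{\bar z}=(z')^k\rho^{-1}b_{\bar z}.
\]
They are adjoint to each other. By a partition of unity it suffices to take $\phi=a\,dz^k$ with compact support in a chart, and then for $\psi=b\,dz^{k+1}$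
\[
\langle D_k\phi,\psi\rangle=\int\partial_z(\rho^{-k}a)\,\bar b\,dx\,dy=-\int\rho^{-k}a\,\overline{b_{\bar z}}\,dx\,dy=\langle\phi,D_k^*\psi\rangle .
\]
On $\Gamma_k$ there are now two nonnegative symmetric operators of second order,
\[
A_k=4D_k^*D_k\quad(k\ge0),\qquad B_k=4D_{k-1}D_{k-1}^*\quad(k\ge1).
\]
They differ by the curvature.

\begin{lemma}\label{lem:commute}
We have $A_0=-\Delta$, and $B_k=A_k+2kK$ for $k\ge1$.
\end{lemma}

\begin{proof}
On the coefficient $a$ of a $k$-differential,
\begin{align*}
D_k^*D_k\,a&=-\rho^{-1}\bigl(a_{z\bar z}-k(\log\rho)_z\,a_{\bar z}-k(\log\rho)_{z\bar z}\,a\bigr),\\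
D_{k-1}D_{k-1}^*\,a&=-\rho^{k-1}\partial_z(\rho^{-k}a_{\bar z})=-\rho^{-1}\bigl(a_{z\bar z}-k(\log\rho)_z\,a_{\bar z}\bigr).
\end{align*}
For $k=0$ the first line gives $A_0=-4\rho^{-1}\partial_z\partial_{\bar z}=-\Delta$. For $k\ge1$ the second line minus the first is $-k\rho^{-1}(\log\rho)_{z\bar z}\,a=\frac k2Ka$, by \eqref{eq:isothermal}.
\end{proof}

The kernels of $D_k$ and $D_k^*$ are described by holomorphic functions, so their dimensions do not depend on the metric. This is the only place where the topology of $S^2$ enters.

\begin{lemma}\label{lem:kernels}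
For $k\ge0$, the kernel of $D_k$ consists of the sections $\rho^k\,\overline{p(z)}\,dz^k$, where $z$ is the coordinate of $\mathbb{C}\subset\mathbb{CP}^1$ and $p$ is a polynomial of degree at most $2k$; so $\dim_{\mathbb{C}}\ker D_k=2k+1$. The kernel of $D_k^*$ is zero.
\end{lemma}

\begin{proof}
Cover $\mathbb{CP}^1$ by the charts $z$ and $w=1/z$, so that $z'=-w^{-2}$. A section $a\,dz^k$ lies in $\ker D_k$ if and only if $p=\rho^{-k}\bar a$ is holomorphic in each chart. By \eqref{eq:transition}, $\tilde p(w)=(z')^{-k}p=(-1)^kw^{2k}p(1/w)$. If $\tilde p$ is bounded near $w=0$, then the entire function $p$ satisfies $|p(z)|\le C|z|^{2k}$ for large $|z|$ and is a polynomial of degree at most $2k$; conversely, for such $p$ the function $\tilde p$ is a polynomial in $w$. The correspondence $a\mapsto p$ is a conjugate-linear bijection and preserves complex dimension.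

A section $b\,dz^{k+1}$ lies in $\ker D_k^*$ if and only if $b$ is holomorphic in each chart. Here $\tilde b(w)=(-1)^{k+1}w^{-2k-2}b(1/w)$ is bounded near $w=0$, so the entire function $b$ tends to $0$ at infinity, and $b=0$ by Liouville's theorem.
\end{proof}

\subsection*{Spectra}
We recall the spectral theory that we use. Let $P$ be a differential operator on $\Gamma_k$ which is symmetric for the $L^2$ product and equals $-4\rho^{-1}\partial_z\partial_{\bar z}$ plus terms of lower order in each chart; all $A_k$ and $B_k$ are of this kind. Such an operator is elliptic and bounded below, and there is an orthonormal basis of $L^2$ consisting of smooth eigensections $\phi_1,\phi_2,\dots$, with eigenvalues $\nu_1(P)\le\nu_2(P)\le\cdots\to\infty$. The min--max principle states that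
\begin{equation}\label{eq:minmax}
\nu_i(P)=\min_{V\subset\Gamma_k,\ \dim V=i}\ \ \max_{\phi\in V,\ \|\phi\|=1}\langle P\phi,\phi\rangle .
\end{equation}
We use two consequences.
\begin{enumerate}
\item[(M1)] If $Q$ is a smooth real function with $q_1\le Q\le q_2$, then $\nu_i(P)+q_1\le\nu_i(P+Q)\le\nu_i(P)+q_2$, because $\langle Q\phi,\phi\rangle=\int Q|\phi|^2\,dA$ lies in $[q_1,q_2]$ for unit $\phi$.
\item[(M2)] If $\phi=\sum_{m\le i}c_m\phi_m$ is a unit section, then $\langle P\phi,\phi\rangle\le\nu_i(P)$, with equality only if $P\phi=\nu_i(P)\phi$. Indeed $\nu_i(P)-\langle P\phi,\phi\rangle=\sum_{m\le i}(\nu_i(P)-\nu_m(P))|c_m|^2$.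
\end{enumerate}
Since $\Delta$ commutes with complex conjugation, its eigenvalues have the same multiplicities on complex functions as on real ones. Hence $\lambda_j=\nu_{j+1}(A_0)$.

\begin{proposition}\label{prop:ladder}
For all $k\ge0$,
\begin{equation}\label{eq:ladder}
\nu_i(A_k)=0\quad(1\le i\le 2k+1),\qquad \nu_{2k+1+i}(A_k)=\nu_i(B_{k+1})\quad(i\ge1).
\end{equation}
\end{proposition}

\begin{proof}
From $\langle A_k\phi,\phi\rangle=4\|D_k\phi\|^2$ and $\langle B_{k+1}\psi,\psi\rangle=4\|D_k^*\psi\|^2$ we see that both operators are nonnegative, with $\ker A_k=\ker D_k$ and $\ker B_{k+1}=\ker D_k^*$. By Lemma~\ref{lem:kernels}, $A_k$ has the eigenvalue $0$ with multiplicity $2k+1$, and all eigenvalues of $B_{k+1}$ are positive. Let $\alpha>0$. The identities $B_{k+1}D_k=D_kA_k$ and $A_kD_k^*=D_k^*B_{k+1}$ show that $D_k$ maps $\ker(A_k-\alpha)$ into $\ker(B_{k+1}-\alpha)$ and that $\frac4\alpha D_k^*$ maps $\ker(B_{k+1}-\alpha)$ into $\ker(A_k-\alpha)$; the two compositions are $\frac1\alpha A_k$ and $\frac1\alpha B_{k+1}$, which are the identity on these spaces.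 So the positive eigenvalues of $A_k$ and of $B_{k+1}$ agree with multiplicity.
\end{proof}

\begin{remark}\label{rem:torus}
Lemma~\ref{lem:commute} is local and holds on every oriented surface; Lemma~\ref{lem:kernels} does not. On a flat torus $\mathbb{C}/\Lambda$ the section $dz^{k+1}$ lies in $\ker D_k^*$, and the analogue of \eqref{eq:comparison} with $\kappa_2=0$ would give $\lambda_1\le0$, which is false.
\end{remark}

\section{The first block}\label{sec:first}

Let $\kappa_1\le K\le\kappa_2$. We prove $2\kappa_1\le\lambda_1$, $\lambda_3\le2\kappa_2$ and $6\kappa_1\le\lambda_4$; the whole mechanism is visible here. Passing from functions to $1$-differentials removes the constants and nothing else: by \eqref{eq:ladder} with $k=0$, $\lambda_j=\nu_j(B_1)$ for $j\ge1$. By Lemma~\ref{lem:commute},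
\begin{equation}\label{eq:bochner}
\langle B_1\phi,\phi\rangle=4\|D_1\phi\|^2+2\int K|\phi|^2\,dA\qquad(\phi\in\Gamma_1).
\end{equation}

\emph{Lower bound for $\lambda_1$.} Dropping the first term on the right gives $\langle B_1\phi,\phi\rangle\ge2\kappa_1\|\phi\|^2$, hence $\lambda_1=\nu_1(B_1)\ge2\kappa_1$.

\emph{Upper bound for $\lambda_3$.} Use the test space $V=\ker D_1$, spanned by $\rho\,dz$, $\rho\bar z\,dz$, $\rho\bar z^2\,dz$. On $V$ the first term in \eqref{eq:bochner} vanishes, so $\langle B_1\phi,\phi\rangle\le2\kappa_2\|\phi\|^2$, and \eqref{eq:minmax} gives $\lambda_3=\nu_3(B_1)\le2\kappa_2$. To see what this test space is, take the unit sphere with $\rho=4(1+|z|^2)^{-2}$. Then $(\log\rho)_{\bar z}=-2z/(1+|z|^2)$, and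
\[
D_0^*(\rho\,dz)=\frac{2z}{1+|z|^2},\qquad D_0^*(\rho\bar z\,dz)=\frac{|z|^2-1}{|z|^2+1},\qquad D_0^*(\rho\bar z^2\,dz)=-\frac{2\bar z}{1+|z|^2}.
\]
Under stereographic projection these are $x_1+ix_2$, $x_3$ and $-(x_1-ix_2)$, which span the first eigenspace of the round sphere. So $\ker D_1$ is a substitute, available for every metric, for the spherical harmonics of degree one.

\emph{Lower bound for $\lambda_4$.} Dropping $\|D_1\phi\|^2$ again yields only $2\kappa_1$. We keep it: (M1) gives $\lambda_4=\nu_4(A_1+2K)\ge\nu_4(A_1)+2\kappa_1$. Since $\ker A_1$ has dimension exactly three, $\nu_4(A_1)$ is the first positive eigenvalue of $A_1$, and we face the problem for $\lambda_1$ one level higher. By \eqref{eq:ladder} with $k=1$, $\nu_4(A_1)=\nu_1(A_2+4K)\ge4\kappa_1$. Therefore $\lambda_4\ge6\kappa_1$.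

Under the hypothesis $\frac13\le K\le1$ of Theorem~\ref{thm:simon} for $s=1$, these bounds read $\lambda_3\le2\le\lambda_4$. The number $2$ can then be an eigenvalue only if $\lambda_3=2$ or $\lambda_4=2$, that is, only if one of the bounds is attained. This is why the equality statement in Theorem~\ref{thm:comparison} is needed.

On the unit sphere no step loses anything, as $B_{k+1}=A_{k+1}+2(k+1)$. Starting from the spectrum of $A_0$, deleting the kernel and subtracting $2(k+1)$ at each step gives the following eigenvalues, with multiplicities as superscripts.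
\[
\begin{array}{c|cccc}
A_0&0^{(1)}&2^{(3)}&6^{(5)}&12^{(7)}\\
A_1&&0^{(3)}&4^{(5)}&10^{(7)}\\
A_2&&&0^{(5)}&6^{(7)}\\
A_3&&&&0^{(7)}
\end{array}
\]
Each column is a block, and the $\ell$-th block ends in $\ker A_\ell$. The general proof follows one index down its column.

\section{Proof of the comparison theorem}\label{sec:comparison}

\subsection*{The inequalities}
Combining \eqref{eq:ladder}, Lemma~\ref{lem:commute} and (M1) with $Q=2(k+1)K$, we obtain for $k\ge0$ and $i\ge1$
\begin{equation}\label{eq:step}
\nu_i(A_{k+1})+2(k+1)\kappa_1\ \le\ \nu_{2k+1+i}(A_k)\ \le\ \nu_i(A_{k+1})+2(k+1)\kappa_2 .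
\end{equation}
Let $\ell^2\le j\le(\ell+1)^2-1$ and put $i_k=j+1-k^2$ for $0\le k\le\ell$. Then $i_k=2k+1+i_{k+1}$, the indices decrease, and $1\le i_\ell\le2\ell+1$. In particular $i_{k+1}\ge1$ for $0\le k\le\ell-1$, so \eqref{eq:step} applies with $i=i_{k+1}$:
\begin{equation}\label{eq:telescope}
2(k+1)\kappa_1\ \le\ \nu_{i_k}(A_k)-\nu_{i_{k+1}}(A_{k+1})\ \le\ 2(k+1)\kappa_2,\qquad 0\le k\le\ell-1 .
\end{equation}
We add these $\ell$ inequalities. The middle terms sum to $\nu_{j+1}(A_0)-\nu_{i_\ell}(A_\ell)=\lambda_j-0$, by the first part of \eqref{eq:ladder}, and $\sum_{k=0}^{\ell-1}2(k+1)=\ell(\ell+1)$. This proves \eqref{eq:comparison}. No sign condition on $\kappa_1$ was used.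

\subsection*{The case of equality}
It suffices to show that the step $k=0$ of \eqref{eq:telescope} is strict when $K$ is not identically equal to the bound. The difficulty is that $K$ may agree with $\kappa_2$, say, on a large open set, and a test section supported in that set does not see the smaller values of $K$. We must show that the relevant test sections cannot be supported there, and this is a matter of unique continuation. We use Aronszajn's theorem \cite{Aronszajn} in the following form: if a smooth real function $v$ on a connected open set $\Omega\subset\mathbb{R}^2$ satisfies $|\Delta_0v|\le C(|v|+|\nabla v|)$ and vanishes on a nonempty open subset, then $v\equiv0$ on $\Omega$.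

\begin{lemma}\label{lem:uc}
Let $\phi\in\Gamma_1$ satisfy $B_1\phi=\alpha\phi$ with $\alpha\in\mathbb{R}$. If $\phi$ vanishes on a nonempty open set $U\subset S^2$, then $\phi=0$.
\end{lemma}

\begin{proof}
The function $u=D_0^*\phi$ vanishes on $U$ and satisfies $-\Delta u=A_0D_0^*\phi=D_0^*B_1\phi=\alpha u$. Let $v$ be the real or the imaginary part of $u$. In the chart $z\in\mathbb{C}$ we have $\Delta_0v=-\alpha\rho v$, so $|\Delta_0v|\le C|v|$ on each disc $|z|<r$. For large $r$ the disc meets $U$, and Aronszajn's theorem gives $v=0$ on it. Hence $u=0$ on $\mathbb{C}$ and, by continuity, on $S^2$. Thus $\phi\in\ker D_0^*$, which is zero by Lemma~\ref{lem:kernels}.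
\end{proof}

\begin{lemma}\label{lem:strict}
Let $\kappa_1\le K\le\kappa_2$ and $i\ge1$. If $K\not\equiv\kappa_2$, then $\nu_i(B_1)<\nu_i(A_1)+2\kappa_2$. If $K\not\equiv\kappa_1$, then $\nu_i(B_1)>\nu_i(A_1)+2\kappa_1$.
\end{lemma}

\begin{proof}
Let $K\not\equiv\kappa_2$. Let $V$ be the span of the first $i$ eigensections of $A_1$ and let $\phi\in V$ be a unit section that maximizes $\langle B_1\phi,\phi\rangle$. By \eqref{eq:minmax} and (M2),
\[
\nu_i(B_1)\le\langle B_1\phi,\phi\rangle=\langle A_1\phi,\phi\rangle+2\int K|\phi|^2\,dA\le\nu_i(A_1)+2\kappa_2 .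
\]
Suppose that equality holds throughout. Then $A_1\phi=\nu_i(A_1)\phi$ by (M2), and the nonnegative function $(\kappa_2-K)|\phi|^2$ has integral zero, so it vanishes. This says that $\phi=0$ on the nonempty open set $\{K<\kappa_2\}$, and also that $K\phi=\kappa_2\phi$ at every point. Therefore $B_1\phi=(\nu_i(A_1)+2\kappa_2)\phi$, and Lemma~\ref{lem:uc} gives $\phi=0$, a contradiction.

Let $K\not\equiv\kappa_1$. We exchange the roles of the operators: let $V$ be the span of the first $i$ eigensections of $B_1$ and let $\phi\in V$ be a unit section that maximizes $\langle A_1\phi,\phi\rangle$. Then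
\[
\nu_i(A_1)\le\langle A_1\phi,\phi\rangle=\langle B_1\phi,\phi\rangle-2\int K|\phi|^2\,dA\le\nu_i(B_1)-2\kappa_1 .
\]
Equality throughout would give $B_1\phi=\nu_i(B_1)\phi$ and $\phi=0$ on the nonempty open set $\{K>\kappa_1\}$, again contradicting Lemma~\ref{lem:uc}.
\end{proof}

Now let $j\ge1$, so that $\ell\ge1$ and the step $k=0$ occurs in \eqref{eq:telescope}. Its middle term is $\nu_{j+1}(A_0)-\nu_j(A_1)=\nu_j(B_1)-\nu_j(A_1)$. By Lemma~\ref{lem:strict} the right inequality of this step is strict if $K\not\equiv\kappa_2$, and the left one is strict if $K\not\equiv\kappa_1$. Adding the remaining steps, the corresponding inequality in \eqref{eq:comparison} is strict. This completes the proof of Theorem~\ref{thm:comparison}. The restriction $j\ge1$ is necessary, since for $j=0$ all three terms of \eqref{eq:comparison} vanish for every metric.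

\section{Spectral gaps and Simon's conjecture}\label{sec:simon}

Let $K$ be nonconstant. Theorem~\ref{thm:comparison} with $\kappa_1=\min K$ and $\kappa_2=\max K$ gives, for every $j\ge1$ in the $m$-th block (so $m\ge1$),
\begin{equation}\label{eq:strict}
m(m+1)\min K<\lambda_j<m(m+1)\max K .
\end{equation}

\begin{proof}[Proof of Corollary~\ref{cor:gap}]
Suppose that $\ell(\ell+1)\max K\le\lambda_j\le(\ell+1)(\ell+2)\min K$. By the Gauss--Bonnet theorem $\max K>0$; hence $\lambda_j>0$, $j\ge1$ and $\min K>0$. Let $j$ lie in the $m$-th block. If $m\le\ell$, then \eqref{eq:strict} gives $\lambda_j<\ell(\ell+1)\max K$. If $m\ge\ell+1$, it gives $\lambda_j>(\ell+1)(\ell+2)\min K$. Both contradict the assumption.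
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Write $2=\lambda_j$ with $j\ge1$ in the $\ell$-th block. Dividing \eqref{eq:strict} by $\ell(\ell+1)$ gives $\min K<K_\ell<\max K$. If there is an isometric minimal immersion into $S^N(1)$, then $\max K\le1=K_1$ by \eqref{eq:gauss}, so $\ell\ne1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simon}]
By \eqref{eq:takahashi}, $2$ is an eigenvalue of $-\Delta$. If $K$ were not constant, Theorem~\ref{thm:sharp}(a) would give an $\ell\ge1$ with
\[
K_{s+1}\le\min K<K_\ell<\max K\le K_s ,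
\]
which is impossible because the sequence $K_1>K_2>\cdots$ has no term strictly between $K_{s+1}$ and $K_s$. So $K\equiv\kappa$ with $K_{s+1}\le\kappa\le K_s$, and $(S^2,g)$, being compact and simply connected, is isometric to $S^2(\kappa)$.

Let $W\subset\mathbb{R}^{N+1}$ be the linear span of $f(S^2)$, of dimension $n+1$. As a map into the great sphere $S^N(1)\cap W=S^n(1)$, the immersion $f$ is isometric and full, and it is minimal because it still satisfies \eqref{eq:takahashi}. By Theorem~\ref{thm:rigidity}, $\kappa=K_t$ and $f=\Psi_t$ for some $t\ge1$. Since $K_{s+1}\le K_t\le K_s$, we have $t=s$ or $t=s+1$.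
\end{proof}

The proof that $K$ is constant uses only one property of the immersion, namely that $2$ is an eigenvalue of $-\Delta$. Minimality enters again only in the last step, which identifies $f$.

\section{Minimal spheres of almost constant curvature}\label{sec:deform}

We prove Theorem~\ref{thm:sharp}(b). Write $s$ for the integer $\ell\ge2$ of the statement, and put $n=2s+1$. We want to deform the immersion of curvature $K_s$ through minimal immersions into $S^{2s}(1)$. The minimal surface equation is nonlinear, so we encode the surface in holomorphic data on which a large group acts. The data will be a holomorphic curve in $\mathbb{C}^n$ subject to conditions that involve only the complex bilinear form; these conditions are preserved by the complex orthogonal group $O(n,\mathbb{C})$. The surface is recovered from the curve by means of the Hermitian form, which $O(n,\mathbb{C})$ does not preserve, and so the geometry changes.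

\subsection*{An isotropic curve}
On $\mathbb{C}^n$ let $x\cdot y=\sum x_ay_a$ be the bilinear form and $\langle x,y\rangle=x\cdot\bar y$ the Hermitian form; $\perp$ refers to the latter. Let $a_0,b_0,\dots,a_{s-1},b_{s-1},c$ be an orthonormal basis of $\mathbb{R}^n$, and put
\[
e_m=\tfrac1{\sqrt2}(a_m+ib_m),\qquad e_{2s-m}=(-1)^m\,\overline{e_m}\qquad(0\le m\le s-1),\qquad e_s=i^sc .
\]
Then $e_0,\dots,e_{2s}$ is a unitary basis of $\mathbb{C}^n$ with $\overline{e_m}=(-1)^me_{2s-m}$ for all $m$; consequently $e_m\cdot e_{m'}=(-1)^m$ if $m+m'=2s$, and $e_m\cdot e_{m'}=0$ otherwise. Define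
\[
\xi\colon\mathbb{C}^2\to\mathbb{C}^n,\qquad \xi(p)=\sum_{m=0}^{2s}\sqrt{\tbinom{2s}{m}}\;p_1^{\,m}p_2^{\,2s-m}\,e_m .
\]
The binomial theorem gives
\begin{equation}\label{eq:xi}
\xi(p)\cdot\xi(q)=(p_1q_2-p_2q_1)^{2s},\qquad \langle\xi(p),\xi(q)\rangle=(p_1\bar q_1+p_2\bar q_2)^{2s}.
\end{equation}

Fix $T\in O(n,\mathbb{C})$, that is, $Tx\cdot Ty=x\cdot y$. By a \emph{parametrization} we mean a holomorphic map $p\colon U\to\mathbb{C}^2\setminus\{0\}$, $U\subset\mathbb{C}$ open, such that $z\mapsto[p(z)]$ is biholomorphic onto an open subset of $\mathbb{CP}^1$. The \emph{standard} ones are $p(z)=(z,1)$ and $p(w)=(1,w)$; they cover $\mathbb{CP}^1$. Given a parametrization, put $\eta(z)=T\xi(p(z))$ and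
\[
E=\operatorname{span}(\eta,\eta',\dots,\eta^{(s-1)}),\qquad F=\operatorname{span}(\eta,\eta',\dots,\eta^{(s)}).
\]
These subspaces depend only on the point $[p(z)]$. Indeed, a second parametrization has the form $\tilde p(w)=\mu(w)\,p(z(w))$ with $\mu\ne0$, so $\tilde\eta(w)=\mu^{2s}\eta(z(w))$, and by induction $\tilde\eta^{(m)}$ equals $\mu^{2s}(z')^m\eta^{(m)}$ plus a combination of $\eta,\dots,\eta^{(m-1)}$.

\begin{lemma}\label{lem:isotropic}
At every point of $\mathbb{CP}^1$ we have $\dim E=s$, $\dim F=s+1$ and $F=\{v:v\cdot E=0\}$. The space $L=(E+\overline E)^\perp$ is a complex line invariant under conjugation, $L=F\cap\overline F$, and $F=E\oplus L$.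
\end{lemma}

\begin{proof}
Use a standard parametrization. Then $\eta$ is a polynomial of degree $2s$ whose coefficients form a basis of $\mathbb{C}^n$, so its values span $\mathbb{C}^n$: a linear functional that kills all values kills all coefficients. By Taylor's formula the values lie in the span of the $n$ vectors $\eta(z),\dots,\eta^{(2s)}(z)$, for any fixed $z$. These vectors are therefore a basis, which gives the dimensions.

By \eqref{eq:xi}, $\eta(z)\cdot\eta(\zeta)=(z-\zeta)^{2s}$. Applying $\partial_z^{\,m}\partial_\zeta^{\,m'}$ and setting $\zeta=z$ gives $\eta^{(m)}\cdot\eta^{(m')}=0$ for $m+m'<2s$. Hence $F\cdot E=0$, and $F=\{v:v\cdot E=0\}$ because both sides have dimension $s+1$.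

Since $v\cdot e=\langle v,\bar e\rangle$, this says $F=\overline E^{\,\perp}$, and conjugating, $\overline F=E^\perp$. Thus $L=F\cap\overline F$. From $E\subset F$ we get $E\perp\overline E$, so $\dim(E+\overline E)=2s$ and $\dim L=1$. Finally $L\subset F$ and $L\perp E$, so $F=E\oplus L$ by dimension.
\end{proof}

If $v\in L$ is nonzero, then $v+\bar v$ and $i(v-\bar v)$ are real vectors in $L$, not both zero. So $L\cap\mathbb{R}^n$ is a real line. It depends smoothly on the point and on $T$, as the orthogonal projections onto $E$ and $\overline E$ do. Since $S^2=\mathbb{CP}^1$ is simply connected, this real line bundle has a smooth unit section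
\[
f=f_T\colon S^2\to S^{2s}(1),
\]
unique up to sign.

\begin{proposition}\label{prop:minimal}
For every $T\in O(n,\mathbb{C})$ the map $f=f_T$ is a conformal immersion which is minimal for the induced metric. In any parametrization, $f_{\bar z}$ and $f_{\bar z\bar z}$ lie in $E$,
\begin{equation}\label{eq:first}
\langle f_{\bar z},\eta^{(m)}\rangle=0\quad(m\le s-2),\qquad\langle f_{\bar z},\eta^{(s-1)}\rangle=-\langle f,\eta^{(s)}\rangle\ne0,
\end{equation}
\begin{equation}\label{eq:second}
\langle f_{\bar z\bar z},\eta^{(m)}\rangle=0\quad(m\le s-3),\qquad\langle f_{\bar z\bar z},\eta^{(s-2)}\rangle=\langle f,\eta^{(s)}\rangle,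
\end{equation}
and the curvature is
\begin{equation}\label{eq:curv}
K=1-\frac{|(f_{\bar z\bar z})^{\mathrm{nor}}|^2}{|f_{\bar z}|^4},
\end{equation}
where $(\,\cdot\,)^{\mathrm{nor}}$ is the component orthogonal to $f$, $f_z$ and $f_{\bar z}$.
\end{proposition}

\begin{proof}
A smooth section of $E$ has the form $\sum_{m<s}\alpha_m\eta^{(m)}$ with smooth functions $\alpha_m$. As the $\eta^{(m)}$ are holomorphic, $\partial_{\bar z}$ maps sections of $E$ to sections of $E$, and for the same reason sections of $F$ to sections of $F$, while $\partial_z$ maps sections of $E$ to sections of $F$.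

\emph{Conformality.} Since $f\in F$, we can write $f_{\bar z}=e+\lambda f$ with $e\in E$. Differentiating $f\cdot f=1$ gives $f\cdot f_{\bar z}=0$, and $f\cdot e=0$, so $\lambda=0$. Thus $f_{\bar z}\in E$, hence $f_{\bar z\bar z}\in E$, and $f_{\bar z}\cdot f_{\bar z}=0$. With $f_{\bar z}=\frac12(f_x+if_y)$ the last equation reads $|f_x|=|f_y|$, $f_x\cdot f_y=0$. The pulled-back metric is $\rho|dz|^2$ with $\rho=|f_x|^2=2|f_{\bar z}|^2$.

\emph{The identities, and the immersion property.} For any smooth $\mathbb{C}^n$-valued $\sigma$ we have $\partial_{\bar z}\langle\sigma,\eta^{(m)}\rangle=\langle\sigma_{\bar z},\eta^{(m)}\rangle+\langle\sigma,\eta^{(m+1)}\rangle$. Since $f\perp E$, we have $\langle f,\eta^{(m)}\rangle=0$ for $m\le s-1$; differentiating gives $\langle f_{\bar z},\eta^{(m)}\rangle=-\langle f,\eta^{(m+1)}\rangle$ for these $m$, which are the equations in \eqref{eq:first}. The vector $\eta^{(s)}$ lies in $F=E\oplus\mathbb{C}f$ but not in $E$, so $\langle f,\eta^{(s)}\rangle\ne0$. Hence $f_{\bar z}\ne0$, $\rho>0$, and $f$ is an immersion. Differentiating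 the first part of \eqref{eq:first} gives $\langle f_{\bar z\bar z},\eta^{(m)}\rangle=-\langle f_{\bar z},\eta^{(m+1)}\rangle$ for $m\le s-2$, which by \eqref{eq:first} is \eqref{eq:second}.

\emph{Minimality.} The vector $f_{z\bar z}=\partial_z(f_{\bar z})$ lies in $F$. It equals $\frac14\Delta_0f$ and is real, so it lies in $\overline F$ as well, hence in $L$. Thus $\Delta f=4\rho^{-1}f_{z\bar z}$ is a multiple of $f$, and $f$ is minimal by the criterion preceding \eqref{eq:takahashi}.

\emph{Curvature.} In the frame $X_1=\rho^{-1/2}\partial_x$, $X_2=\rho^{-1/2}\partial_y$ the normal components of $f_{xx},f_{xy},f_{yy}$ are $\rho h_{11},\rho h_{12},-\rho h_{11}$. From $f_{\bar z\bar z}=\frac14(f_{xx}-f_{yy}+2if_{xy})$ we get $(f_{\bar z\bar z})^{\mathrm{nor}}=\frac\rho2(h_{11}+ih_{12})$, whose squared norm is $|f_{\bar z}|^4(|h_{11}|^2+|h_{12}|^2)$. Now \eqref{eq:curv} is \eqref{eq:gauss}.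
\end{proof}

\subsection*{The curvature at the two poles}
For diagonal $T$ the vectors $\eta^{(m)}$ are mutually orthogonal at $z=0$ and at $z=\infty$, and \eqref{eq:curv} can be evaluated there. Let $t_0,\dots,t_{2s}>0$ satisfy $t_mt_{2s-m}=1$; in particular $t_s=1$. The map $Te_m=t_me_m$ preserves the products $e_m\cdot e_{m'}$, so $T\in O(n,\mathbb{C})$.

\begin{lemma}\label{lem:poles}
For this $T$ the curvature of $f_T$ at the points $0=[(0,1)]$ and $\infty=[(1,0)]$ is
\[
K(0)=1-(1-K_s)\,\frac{t_{s-1}^4}{t_{s-2}^2},\qquad K(\infty)=1-(1-K_s)\,\frac{t_{s-2}^2}{t_{s-1}^4}.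
\]
\end{lemma}

\begin{proof}
In the parametrization $(z,1)$ we have $\eta(z)=\sum c_mz^me_m$ with $c_m=t_m\binom{2s}{m}^{1/2}$, so $\eta^{(m)}(0)=m!\,c_me_m$. At $z=0$, therefore, $E=\operatorname{span}(e_0,\dots,e_{s-1})$, $\overline E=\operatorname{span}(e_{s+1},\dots,e_{2s})$, $L=\mathbb{C}e_s$ and $|\langle f,\eta^{(s)}\rangle|=s!\,c_s$. As $f_{\bar z},f_{\bar z\bar z}\in E$, the identities \eqref{eq:first} and \eqref{eq:second} give
\[
f_{\bar z}(0)=\alpha e_{s-1},\quad|\alpha|=\frac{s\,c_s}{c_{s-1}},\qquad f_{\bar z\bar z}(0)=\beta e_{s-2}+\beta'e_{s-1},\quad|\beta|=\frac{s(s-1)\,c_s}{c_{s-2}} .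
\]
The vectors $f,f_{\bar z},f_z=\overline{f_{\bar z}}$ are nonzero multiples of $e_s,e_{s-1},e_{s+1}$ at $0$, so the normal component of $f_{\bar z\bar z}(0)$ is $\beta e_{s-2}$. Using $\binom{2s}{s-1}/\binom{2s}{s-2}=\frac{s+2}{s-1}$ and $\binom{2s}{s-1}/\binom{2s}{s}=\frac{s}{s+1}$, we find
\[
1-K(0)=\frac{|\beta|^2}{|\alpha|^4}=\frac{(s-1)^2}{s^2}\,\frac{c_{s-1}^4}{c_{s-2}^2c_s^2}=\frac{(s-1)(s+2)}{s(s+1)}\,\frac{t_{s-1}^4}{t_{s-2}^2},
\]
and $\frac{(s-1)(s+2)}{s(s+1)}=1-K_s$. In the parametrization $(1,w)$ we have $\eta(w)=\sum c_{2s-m}w^me_{2s-m}$ with $c_{2s-m}=t_m^{-1}\binom{2s}{m}^{1/2}$. The computation above used only that the basis is unitary and that $\overline{e_m}=\pm e_{2s-m}$. It therefore applies to the basis in reverse order, with $t_m^{-1}$ in place of $t_m$, and gives $K(\infty)$.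
\end{proof}

\begin{lemma}\label{lem:homogeneous}
For $T=I$ the curvature of $f_I$ is identically $K_s$.
\end{lemma}

\begin{proof}
Let $\gamma\in SU(2)$. The components of $p\mapsto\xi(\gamma p)$ are homogeneous polynomials of degree $2s$, hence linear combinations of the components of $\xi$: there is a linear map $R$ of $\mathbb{C}^n$ with $\xi(\gamma p)=R\,\xi(p)$. The right sides of \eqref{eq:xi} are unchanged when $p,q$ are replaced by $\gamma p,\gamma q$, and the values of $\xi$ span $\mathbb{C}^n$, so $R$ preserves both forms. Then $Rx\cdot\overline{Ry}=x\cdot\bar y=Rx\cdot R\bar y$ for all $x,y$, so $\overline{Ry}=R\bar y$ and $R\in O(n)$.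

If $p(z)$ is a parametrization, so is $\gamma p(z)$, and its curve is $R\eta(z)$. Hence $E(\gamma x)=R\,E(x)$ for $x\in\mathbb{CP}^1$. As $R$ is real and unitary, $L(\gamma x)=R\,L(x)$, so $f_I\circ\gamma=\pm R\circ f_I$ with a sign that is constant by continuity. Thus $SU(2)$ acts on $\mathbb{CP}^1$ by isometries of the induced metric. The action is transitive, so $K$ is constant, and $K(0)=K_s$ by Lemma~\ref{lem:poles}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
For $\tau>0$ let $T_\tau$ be the diagonal map with $t_{s-2}=\tau$, $t_{s+2}=\tau^{-1}$ and all other $t_m=1$. By Proposition~\ref{prop:minimal}, $f_{T_\tau}$ is an isometric minimal immersion into $S^{2s}(1)$ of $S^2$ with the induced metric; let $K^\tau$ be its curvature. By Lemma~\ref{lem:poles},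
\[
K^\tau(0)=1-(1-K_s)\tau^{-2},\qquad K^\tau(\infty)=1-(1-K_s)\tau^{2}.
\]
Since $s\ge2$ we have $K_s<1$, so the two values differ and $K^\tau$ is nonconstant for $\tau\ne1$. The line $L$ depends smoothly on $(x,\tau)\in S^2\times(0,\infty)$, so near each $(x,\tau)$ the vector $f$ can be chosen smoothly in both variables, and by \eqref{eq:curv}, which is insensitive to the sign of $f$, the function $(x,\tau)\mapsto K^\tau(x)$ is continuous. As $S^2$ is compact and $K^1\equiv K_s$ by Lemma~\ref{lem:homogeneous}, we have $|K^\tau-K_s|<\varepsilon$ on $S^2$ for $\tau$ close to $1$. This proves the first assertion.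

For the second, we return to the notation of the statement and let $0<\varepsilon\le K_s-K_{s+1}$. For $s\ge1$, the immersion with $\ell=s+1\ge2$ has nonconstant curvature with values in $[K_{s+1}-\varepsilon,K_s]$. For $s\ge2$, the immersion with $\ell=s$ has nonconstant curvature with values in $[K_{s+1},K_s+\varepsilon]$. Since $\varepsilon$ is arbitrarily small, the conclusion of Theorem~\ref{thm:simon} fails as soon as the lower bound is decreased, or, for $s\ge2$, the upper bound is increased.
\end{proof}

\begin{example}
For $s=2$ the deformed curve is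
\[
\eta(z)=\tau e_0+2z\,e_1+\sqrt6\,z^2e_2+2z^3e_3+\tau^{-1}z^4e_4 ,
\]
and the minimal sphere in $S^4(1)$ has $K^\tau(0)=1-\frac{2}{3}\tau^{-2}$ and $K^\tau(\infty)=1-\frac23\tau^2$. For $\tau\ne1$ these values lie on opposite sides of $K_2=\frac13$, so that $\min K^\tau<K_2<\max K^\tau$, in accordance with Theorem~\ref{thm:sharp}(a). For $s=1$ there is no vector $e_{s-2}$ to rescale, and no deformation can exist: an immersion into $S^2(1)$ has no normal directions, so $K\equiv1$ by \eqref{eq:gauss}.
\end{example}

\begin{thebibliography}{9}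

\bibitem{Aronszajn}
Aronszajn, J. Math. Pures Appl. \textbf{36} (1957).

\bibitem{Calabi}
Calabi, J. Differential Geom. \textbf{1} (1967).

\bibitem{doCarmoWallach}
do Carmo and Wallach, Ann. of Math. \textbf{93} (1971).

\bibitem{TwoSphere}
\emph{Of the two-sphere},
\texttt{https://repositorio.usp.br/\allowbreak bitstreams/\allowbreak 2d81d9f0-f585-4963-b9df-20e4e90fba9b}.

\bibitem{Takahashi}
Takahashi, J. Math. Soc. Japan \textbf{18} (1966).

\end{thebibliography}
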